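\title{Borel quotients $\mathcal P(\omega)/\mathcal I$ that add no reals}

\begin{abstract}
We prove in ZFC that for every Borel ideal $\mathcal I$ on $\omega$ the forcing $\mathcal P(\omega)/\mathcal I$ adds no reals if and only if it has a dense $\sigma$-closed subset; no large cardinal hypothesis is needed. The descending game on the quotient is unfolded to a closed game, which is determined by the Gale--Stewart theorem, and $\omega$-distributivity rules out a winning strategy for the first player. The argument applies to every separative analytic quasi-order and, under $\kappa$-distributivity, to $\kappa$-Suslin ones. Under $V=L$ the equivalence fails for a $\Delta^1_2$ ideal.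
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The question}

An \emph{ideal} on $\omega$ is a family $\mathcal I\subseteq\mathcal P(\omega)$ closed under subsets and finite unions; we always assume that $\mathcal I$ contains all finite sets and that $\omega\notin\mathcal I$. Identifying sets with their characteristic functions turns $\mathcal P(\omega)$ into the Cantor space $2^\omega$, and $\mathcal I$ is \emph{Borel} if it is a Borel subset of this space. The quotient Boolean algebra $\mathcal P(\omega)/\mathcal I$, with its zero removed, is a forcing notion. It \emph{adds no reals} if every generic extension $V[G]$ has the same subsets of $\omega$ as $V$.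

A subset $D$ of an ordered set is \emph{dense} if every element has an element of $D$ below it, and \emph{$\sigma$-closed} if every decreasing $\omega$-sequence in $D$ has a lower bound in $D$. A dense $\sigma$-closed subset gives a simple reason for adding no reals: given a name for a real, decide its digits one after another by a decreasing sequence in $D$ and pass to a lower bound. It is not the only conceivable reason. A Suslin tree adds no reals and has no dense $\sigma$-closed subset, and in Section~\ref{sec:L} we shall even realize such a forcing as a quotient $\mathcal P(\omega)/\mathcal I$, assuming $V=L$. The ideal there is built by a recursion of length $\omega_1$, and one would guess that a Borel ideal leaves no room for such a construction. Theorem~2.9 of \cite{FP} confirms the guess under a large cardinal hypothesis: for every Borel ideal $\mathcal I$, the forcing $\mathcal P(\omega)/\mathcal I$ adds no reals if and only if it has a dense $\sigma$-closed subset. The question posed in \cite{FP} is whether the hypothesis can be avoided, that is, whether ZFC alone proves this equivalence. We show that it does.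

\subsection*{Orders, and three examples}

We work in ZFC and write $\mathfrak c=2^{\aleph_0}$. A \emph{quasi-order} $(P,\le)$ is a nonempty set with a reflexive and transitive relation. Two elements are \emph{compatible} if they have a common lower bound; otherwise we write $p\perp q$. We put $P{\upharpoonright}p=\{q\in P:q\le p\}$. A subset of $P$ is \emph{open} if it is downward closed. The quasi-order $P$ is \emph{separative} if $q\not\le p$ implies that some $r\le q$ satisfies $r\perp p$, and it is \emph{$\kappa$-distributive}, for a cardinal $\kappa$, if the intersection of at most $\kappa$ open dense sets is dense. Distributivity is the combinatorial form of adding no new sets (Lemma~\ref{lem:new}).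

We allow quasi-orders because we want conditions to be reals rather than equivalence classes. For an ideal $\mathcal I$ let
\[
P_{\mathcal I}=\mathcal P(\omega)\setminus\mathcal I,\qquad C\le A\iff C\setminus A\in\mathcal I .
\]
Identifying $C$ and $A$ when $C\le A\le C$ gives $(\mathcal P(\omega)/\mathcal I)\setminus\{0\}$.

\begin{example}\label{ex:three}
Ideals on a countably infinite set are regarded as ideals on $\omega$.
\begin{enumerate}
\item[(a)] Let $\mathrm{Fin}$ be the ideal of finite sets; it is countable, hence Borel. If $A_0\ge A_1\ge\cdots$ in $P_{\mathrm{Fin}}$, then $A_0\cap\dots\cap A_n$ contains all but finitely many points of $A_n$ and is therefore infinite. Choose $k_0<k_1<\cdots$ with $k_n\in A_0\cap\dots\cap A_n$. Then $C=\{k_n:n\in\omega\}$ is infinite and $C\setminus A_i\subseteq\{k_0,\dots,k_{i-1}\}$. So $P_{\mathrm{Fin}}$ itself is $\sigma$-closed.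
\item[(b)] Let $\mathcal I$ consist of the subsets of $\omega\times\omega$ that meet every column $\{n\}\times\omega$ in a finite set; it is a countable intersection of $F_\sigma$ sets. The sets $A_n=(\omega\setminus n)\times\omega$ decrease and have no lower bound, since $B\le A_n$ makes the first $n$ columns of $B$ finite. But the infinite subsets of single columns form a dense set, and a decreasing sequence of such sets stays in one column and has a lower bound there by~(a). This is why the question speaks of a \emph{dense} $\sigma$-closed subset.
\item[(c)] Let $\mathcal I$ be the ideal of nowhere dense subsets of $\mathbb Q$, and let ``interval'' mean the set of rationals between two rational endpoints. A set is in $\mathcal I$ if and only if every interval has a subinterval disjoint from it, so $\mathcal I$ is Borel. Let $D_n$ be the open set of all $A\in P_{\mathcal I}$ with $A\le J$ for some interval $J$ of length less than $1/(n+1)$. If $A$ is dense in an interval $J_0$, then $A\cap J\in D_n$ for every short enough $J\subseteq J_0$, so $D_n$ is dense; and $A\not\le J$ for every $J$ shorter than $J_0$, because $A\setminus J$ is dense in a subinterval of $J_0$. So $\bigcap_nD_n=\emptyset$,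 and $P_{\mathcal I}$ is not $\omega$-distributive.
\end{enumerate}
\end{example}

\subsection*{The descending game}

Between distributivity and closure lies a game.

\begin{definition}\label{def:game}
In the game $G(P)$ players I and II alternately play elements of $P$,
\[
\begin{array}{c|cccccc}
\mathrm{I} & a_0 & & a_1 & & a_2 & \cdots\\
\mathrm{II} & & b_0 & & b_1 & & \cdots
\end{array}
\qquad a_0\ge b_0\ge a_1\ge b_1\ge\cdots ,
\]
and II wins if and only if the sequence has a lower bound in $P$.
\end{definition}

As usual, a \emph{position} is a finite initial part of a run, a \emph{strategy} for a player assigns a move to every position at which that player is to move, a strategy is \emph{winning} if its owner wins every run that follows it, and a game is \emph{determined} if one player has a winning strategy.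

For the orders $P_{\mathcal I}$ the two sides of the question are the two sides of this game: $P_{\mathcal I}$ adds no reals exactly when I has no winning strategy (Lemmas~\ref{lem:new} and~\ref{lem:easy}, Corollary~\ref{cor:I}), and it has a dense $\sigma$-closed subset exactly when II has one (Lemma~\ref{lem:easy}, Theorem~\ref{thm:tree}). So the question asks whether $G(P_{\mathcal I})$ is determined when $\mathcal I$ is Borel. The Gale--Stewart theorem gives determinacy of games in which II can lose only by reaching a lost position after finitely many moves. The game $G(P)$ is not of this kind unless II wins every run, for from any position both players may repeat the last move forever, and then II wins. The winning condition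
\[
\exists C\ \bigl(C\notin\mathcal I\text{ and }C\setminus a_n\in\mathcal I\text{ for all }n\bigr)
\]
begins with a quantifier over reals. We remove this quantifier by requiring II to build the lower bound $C$, together with evidence that it is one, digit by digit during the game.

\subsection*{Results}

\begin{theorem}\label{thm:borel}
For every Borel ideal $\mathcal I$ on $\omega$ the following are equivalent.
\begin{enumerate}
\item[(i)] $\mathcal P(\omega)/\mathcal I$ adds no reals.
\item[(ii)] $\mathcal P(\omega)/\mathcal I$ is $\omega$-distributive.
\item[(iii)] Player I has no winning strategy in $G(P_{\mathcal I})$.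
\item[(iv)] Player II has a winning strategy in $G(P_{\mathcal I})$.
\item[(v)] $\mathcal P(\omega)/\mathcal I$ has a dense $\sigma$-closed subset.
\end{enumerate}
\end{theorem}

The equivalence of (i) and (v) answers the question. The proof uses only the complexity of the order relation. (The classes of sets of reals named below are recalled in Section~\ref{sec:unfold}.)

\begin{theorem}\label{thm:analytic}
Let $P\subseteq\omega^\omega$ be a separative quasi-order whose relation ${\le}\subseteq\omega^\omega\times\omega^\omega$ is analytic. Then conditions (i)--(v) of Theorem~\ref{thm:borel}, with $P$ in place of both $\mathcal P(\omega)/\mathcal I$ and $P_{\mathcal I}$, are equivalent.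
\end{theorem}

More complex orders can be treated at the price of more distributivity.

\begin{theorem}\label{thm:suslin}
Let $\kappa$ be an infinite cardinal and let $P\subseteq\omega^\omega$ be a separative quasi-order whose relation $\le$ is $\kappa$-Suslin. If $P$ is $\kappa$-distributive, then II has a winning strategy in $G(P)$ and $P$ has a dense $\sigma$-closed subset. In particular, if $\mathcal I$ is a $\boldsymbol\Delta^1_2$ ideal (for example, an analytic or a coanalytic one) and $\mathcal P(\omega)/\mathcal I$ adds no new subsets of $\omega_1$, then $\mathcal P(\omega)/\mathcal I$ has a dense $\sigma$-closed subset.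
\end{theorem}

\begin{theorem}\label{thm:L}
If $V=L$, there is a $\Delta^1_2$ ideal $\mathcal I$ such that $\mathcal P(\omega)/\mathcal I$ adds no reals but has no dense $\sigma$-closed subset. So, if ZFC is consistent, ``Borel'' cannot be weakened to ``$\Delta^1_2$'' in Theorem~\ref{thm:borel}, and in the $\boldsymbol\Delta^1_2$ case of Theorem~\ref{thm:suslin} $\omega_1$-distributivity cannot be weakened to $\omega$-distributivity.
\end{theorem}

We do not settle whether ZFC proves the equivalence of (i) and (v) for all analytic or for all coanalytic ideals.

The implications (v)$\Rightarrow$(iv)$\Rightarrow$(iii)$\Rightarrow$(ii)$\Leftrightarrow$(i) are elementary (Section~\ref{sec:prelim}). The work lies in (ii)$\Rightarrow$(iv), where definability enters (Section~\ref{sec:unfold}), and in (iv)$\Rightarrow$(v), which needs only $|P|\le\mathfrak c$ (Section~\ref{sec:tree}). Section~\ref{sec:L} is not used for the first three theorems.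

\section{Antichains, distributivity and closed games}\label{sec:prelim}

We use the following facts about forcing with a quasi-order $P$. A generic filter $G$ is upward closed, any two of its elements have a common lower bound in $G$, and it meets every dense set of $V$. A statement true in $V[G]$ is forced by some element of $G$. If $q$ forces $w\in\dot G$, then every $r\le q$ is compatible with $w$. A \emph{dense embedding} $i\colon P\to Q$ is a map that preserves $\le$ and $\perp$ and has dense range; if there is one, then $P$ and $Q$ have the same generic extensions.

\begin{lemma}\label{lem:PI}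
Let $\mathcal I$ be an ideal and $\kappa$ a cardinal. Then $P_{\mathcal I}$ is separative. The orders $P_{\mathcal I}$ and $(\mathcal P(\omega)/\mathcal I)\setminus\{0\}$ have the same generic extensions, one is $\kappa$-distributive if and only if the other is, and one has a dense $\sigma$-closed subset if and only if the other has.
\end{lemma}

\begin{proof}
Suppose $C\not\le A$. Then $C\setminus A\in P_{\mathcal I}$ and $C\setminus A\le C$. A common lower bound $D$ of $C\setminus A$ and $A$ would have $D\cap A\in\mathcal I$ and $D\setminus A\in\mathcal I$, hence $D\in\mathcal I$. So $C\setminus A\perp A$.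

The quotient map $A\mapsto[A]$ is onto and $C\le A$ if and only if $[C]\le[A]$, so it is a dense embedding. Open subsets of $P_{\mathcal I}$ are unions of equivalence classes, so open dense sets of the two orders correspond, and so do their intersections. The preimage of a dense $\sigma$-closed subset of the quotient is dense and $\sigma$-closed. If $D\subseteq P_{\mathcal I}$ is dense and $\sigma$-closed, its image is dense, and a decreasing sequence in the image has representatives in $D$, which decrease and have a lower bound in $D$.
\end{proof}

An \emph{antichain} is a set of pairwise incompatible elements; it is a \emph{maximal} antichain of $P$ exactly when every element of $P$ is compatible with one of its members. Each $P{\upharpoonright}p$ is a quasi-order in which compatibility means the same as in $P$. The next two lemmas will be applied to these orders as well.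

\begin{lemma}\label{lem:anti}
Let $P$ be a quasi-order.
\begin{enumerate}
\item[(a)] Every dense set contains a maximal antichain of $P$.
\item[(b)] If $W$ is a maximal antichain, then $W{\downarrow}=\{r:r\le w\text{ for some }w\in W\}$ is open dense, and every $r\in W{\downarrow}$ lies below exactly one member of $W$.
\item[(c)] If $W$ is a maximal antichain of $P$ and $W^w$ is a maximal antichain of $P{\upharpoonright}w$ for each $w\in W$, then $\bigcup_{w\in W}W^w$ is a maximal antichain of $P$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $D$ be dense and let $W$ be maximal among the antichains contained in $D$, by Zorn's lemma. If $v$ were incompatible with all members of $W$, so would be any $d\le v$ in $D$, and $W\cup\{d\}$ would be larger. (b) A given $v$ has a common lower bound with some $w\in W$; two members of $W$ above the same $r$ are compatible, hence equal. (c) Elements of $W^w$ and $W^{w'}$ with $w\ne w'$ are incompatible because $w\perp w'$. A given $v$ has a common lower bound $v'$ with some $w\in W$, and $v'$ is compatible with a member of $W^w$.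
\end{proof}

\begin{lemma}\label{lem:local}
If $P$ is $\lambda$-distributive, then so is $P{\upharpoonright}q$ for every $q\in P$.
\end{lemma}

\begin{proof}
For $D$ open dense in $P{\upharpoonright}q$ let $D^+=D\cup\{r\in P:r\perp q\}$. This set is open, and it is dense in $P$: an element compatible with $q$ has a common lower bound with $q$ and hence a lower bound in $D$. Given at most $\lambda$ sets $D_i$ and $q'\le q$, take $r\le q'$ in $\bigcap_iD_i^+$. As $r\le q$, it is not incompatible with $q$, so $r\in\bigcap_iD_i$.
\end{proof}

\begin{lemma}\label{lem:new}
Let $\kappa$ be an infinite cardinal.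
\begin{enumerate}
\item[(a)] If $P$ is $\kappa$-distributive, then $P$ adds no new subset of $\kappa$.
\item[(b)] If $P$ is separative, $|P|\le\mathfrak c$, and $P$ adds no new subset of $\kappa$, then $P$ is $\kappa$-distributive.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $\dot X$ name a subset of $\kappa$. For $\alpha<\kappa$ the conditions deciding ``$\alpha\in\dot X$'' form an open dense set. The intersection is dense, so a generic $G$ contains some $q$ deciding all these statements, and $\dot X^G=\{\alpha:q\Vdash\alpha\in\dot X\}\in V$.

(b) Let $D_\alpha$ ($\alpha<\kappa$) be open dense and $p\in P$. Choose maximal antichains $W_\alpha\subseteq D_\alpha$ and, using $|P|\le\mathfrak c$, injections $e_\alpha\colon W_\alpha\to2^\omega$. Let $G$ be generic with $p\in G$. Since $G$ meets $W_\alpha{\downarrow}$ and its elements are pairwise compatible, $G\cap W_\alpha$ has exactly one element $w_\alpha$. The set $\{(\alpha,n):e_\alpha(w_\alpha)(n)=1\}\subseteq\kappa\times\omega$ is in $V$, because a bijection of $\kappa\times\omega$ with $\kappa$ in $V$ carries it to a subset of $\kappa$. Hence $\langle w_\alpha:\alpha<\kappa\rangle\in V$, and some $q\le p$ forces $w_\alpha\in\dot G$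 for all $\alpha$. Every $r\le q$ is compatible with every $w_\alpha$, so $q\le w_\alpha$ by separativity. Thus $q\in\bigcap_\alpha D_\alpha$.
\end{proof}

\begin{lemma}\label{lem:easy}
For every quasi-order $P$ we have (v)$\Rightarrow$(iv)$\Rightarrow$(iii)$\Rightarrow$(ii).
\end{lemma}

\begin{proof}
If $D$ is dense and $\sigma$-closed, II plays $b_n\le a_n$ in $D$; the $b_n$ have a lower bound, which is also below every $a_n$. If both players had winning strategies, the run following both would be won by both. Finally, suppose the $D_n$ are open dense and no $r\le p$ lies in $\bigcap_nD_n$. Player I plays $a_0\le p$ in $D_0$ and $a_n\le b_{n-1}$ in $D_n$. A lower bound of the run would be below $p$ and in every $D_n$, so this strategy is winning.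
\end{proof}

The only determinacy we use is the following form of the Gale--Stewart theorem. The moves may come from an arbitrary set.

\begin{lemma}[Gale--Stewart]\label{lem:GS}
Consider a game of length $\omega$ in which I and II alternate, I begins, and a move is available at every position. Let $\Lambda$ be a set of positions closed under extension, and let II win a run if and only if no initial part of it is in $\Lambda$. Then the game is determined.
\end{lemma}

\begin{proof}
Call a position with I to move \emph{bad} if I has a winning strategy for the game continued from it. Positions in $\Lambda$ with I to move are bad. Suppose the empty position is not bad. If $\rho$ is not bad and I moves $x$, then II has a move $y$ such that $\rho^\frown x^\frown y$ is not bad; otherwise I would win from $\rho$ by moving $x$ and then following winning strategies chosen for all the positions $\rho^\frown x^\frown y$. Choosing such a $y$ for each such $\rho$ and $x$ gives II a strategy along which no position with I to move is in $\Lambda$. Since $\Lambda$ is closed under extension, II wins.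
\end{proof}

\section{The unfolded game}\label{sec:unfold}

\subsection*{Suslin relations}

\begin{definition}\label{def:suslin}
Let $\kappa$ be an infinite cardinal. A set $R\subseteq\omega^\omega\times\omega^\omega$ is \emph{$\kappa$-Suslin} if there is a set $S\subseteq\bigcup_n(\omega^n\times\omega^n\times\kappa^n)$, closed under restricting all three coordinates to a shorter common length, such that
\[
(c,a)\in R\iff\exists y\in\kappa^\omega\ \forall n\ (c{\upharpoonright}n,a{\upharpoonright}n,y{\upharpoonright}n)\in S .
\]
Such a $y$ is a \emph{witness} for $(c,a)\in R$.
\end{definition}

The point of the definition is that a false witness is exposed after finitely many digits. A set is \emph{analytic} if it is the projection, along $\omega^\omega$, of a closed set; the analytic subsets of $\omega^\omega\times\omega^\omega$ are exactly the $\omega$-Suslin ones, and Borel sets are analytic. Complements of analytic sets are \emph{coanalytic}, projections of coanalytic sets are $\boldsymbol\Sigma^1_2$, and a set is $\boldsymbol\Delta^1_2$ if it and its complement are $\boldsymbol\Sigma^1_2$. Analytic and coanalytic sets are $\boldsymbol\Delta^1_2$. The class $\boldsymbol\Sigma^1_2$ is closed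 under finite intersections and continuous preimages, and by Shoenfield's theorem every $\boldsymbol\Sigma^1_2$ set is $\omega_1$-Suslin. The lightface symbols $\Sigma^1_2$, $\Delta^1_2$ denote the smaller classes defined without real parameters.

\begin{example}\label{ex:fin}
For $P_{\mathrm{Fin}}$ a witness for $c\le a$ is a number $y(0)$ beyond which $c$ is contained in $a$, followed by infinitely many elements $y(1)<y(2)<\cdots$ of $c$. The tree $S$ consists of the triples $(s,t,u)$ of a common length $n$ with $s,t\in2^n$ such that $u(1)<\dots<u(n-1)$, $s(j)\le t(j)$ for $u(0)\le j<n$, and $s(u(i))=1$ whenever $1\le i<n$ and $u(i)<n$.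
\end{example}

\subsection*{Auxiliary moves}

For a nonempty set $K$, let $G_K(P)$ be played like $G(P)$, except that in round $n$ player II plays a pair $(b_n,d_n)$ with $b_n\le a_n$ and an arbitrary \emph{auxiliary move} $d_n\in K$. Both players always have a move. A winning condition is specified only when needed.

\begin{definition}\label{def:unfolded}
Let $P\subseteq\omega^\omega$ be a quasi-order whose relation $\le$ is $\kappa$-Suslin via $S$. Let $K$ be the set of all tuples $\langle k,z_0,\dots,z_n\rangle$ with $n,k\in\omega$ and $z_0,\dots,z_n\in\kappa^{n+1}$; thus $|K|=\kappa$. The \emph{unfolded game} $G^*$ is $G_K(P)$ in which II wins if and only if the following rule holds for every $n$.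
\begin{enumerate}
\item[$(R_n)$] The move $d_n$ has the form $\langle k_n,z^n_0,\dots,z^n_n\rangle$ with $z^n_i\in\kappa^{n+1}$; $z^n_i$ extends $z^{n-1}_i$ for $i<n$; and $(\langle k_0,\dots,k_n\rangle,\,a_i{\upharpoonright}(n+1),\,z^n_i)\in S$ for $i\le n$.
\end{enumerate}
\end{definition}

So in round $n$ player II announces digit $n$ of a real $c$, extends the witnesses for $c\le a_0,\dots,c\le a_{n-1}$ by one entry, and starts a witness for $c\le a_n$. For $P_{\mathrm{Fin}}$ she commits herself, on seeing $a_n$, to a number beyond which $c$ will be contained in $a_n$, and keeps promising new elements of $c$; this is the diagonal construction of Example~\ref{ex:three}(a) carried out during the game. The positions at which some $(R_n)$ has already failed form a set $\Lambda$ closed under extension, so $G^*$ is determined by Lemma~\ref{lem:GS}.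

\begin{lemma}\label{lem:hide}
If II has a winning strategy in $G^*$, then she has one in $G(P)$.
\end{lemma}

\begin{proof}
She follows her strategy for $G^*$ and shows only the $b_n$. In the resulting run of $G^*$ all $(R_n)$ hold. Put $c=\langle k_n:n\in\omega\rangle$ and $y_i=\bigcup_{n\ge i}z^n_i\in\kappa^\omega$. Then $(c{\upharpoonright}m,a_i{\upharpoonright}m,y_i{\upharpoonright}m)\in S$ for $m>i$, and for all $m$ since $S$ is closed under restriction. So $(c,a_i)$ belongs to ${\le}\subseteq P\times P$. Hence $c\in P$ is a lower bound of the $a_i$, and of the $b_i\ge a_{i+1}$.
\end{proof}

\subsection*{Defeating a strategy of I: the first two rounds}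

The game $G^*$ is harder for II than $G(P)$, so it remains to see that I cannot win it. The idea is already visible if we pretend that no witnesses are needed, as when $\le$ is a closed relation: the auxiliary move is just a digit $k_n\in\omega$, and II must produce a real $\langle k_n:n\in\omega\rangle$ below all $a_i$. Let $P$ be $\omega$-distributive and let $\tau$ be a strategy for I, with first move $a_\emptyset$.

Player II would like to fix some $q\in P$ and play its digits. This succeeds if $q\le a_i$ for all moves $a_i$ of the resulting run. But $a_1$ depends on the digit $q(0)$, so $q$ has to be chosen below conditions that depend on $q$. The way out is to make $q$ work for \emph{all} digits at once, and II has the freedom to do so because she may let $b_n$ depend on the digits. For $k\in\omega$ let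
\[
D_k=\{r\le a_\emptyset:\ r\le\tau(a_\emptyset,(b,k))\text{ for some }b\le a_\emptyset\}.
\]
This set is open, and it is dense below $a_\emptyset$, since for $v\le a_\emptyset$ the answer $\tau(a_\emptyset,(v,k))$ is below $v$. There are countably many $k$, so there is $w_1\in\bigcap_kD_k$, with witnesses $b_{k}$ and answers $a_{k}\ge w_1$. Whichever $q\le w_1$ is eventually chosen, II can play $(b_{q(0)},q(0))$ and I's answer is above $q$. In the next round there are countably many pairs $(k,l)$; the conditions below some answer $\tau(a_\emptyset,(b_k,k),a_k,(b,l))$ with $b\le w_1$ form an open dense set below $w_1$, and we find $w_2\le w_1$ in all these sets.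

Continuing in this way gives $w_1\ge w_2\ge\cdots$, and we need $q$ below all $w_n$, which is just what we cannot assume. So instead of one $w_1$ we take a maximal antichain of them, below each a maximal antichain of $w_2$'s, and so on; one more application of distributivity finds $q$ below a member of each antichain, and the antichain property makes these members cohere. Nothing here depends on the meaning of the auxiliary moves, only on their number.

\begin{lemma}\label{lem:runs}
Let $\kappa$ be an infinite cardinal, $P$ a $\kappa$-distributive quasi-order, $1\le|K|\le\kappa$, and $\tau$ a strategy for I in $G_K(P)$. Then there are $q\in P$ and positions $\rho_d$ ($d\in K^{<\omega}$) following $\tau$ such that for all $n$ and $d\in K^n$: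
\begin{enumerate}
\item[(1)] $\rho_d$ consists of $n$ full rounds, in which the auxiliary moves of II are $d$, followed by the move $a_d$ of I in round $n$;
\item[(2)] $\rho_{d^\frown e}$ extends $\rho_d$ for every $e\in K$;
\item[(3)] $q\le a_d$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $a_\emptyset$ be the first move of $\tau$. By recursion on $n$ we define maximal antichains $W_n$ of $P{\upharpoonright}a_\emptyset$ and, for $w\in W_n$ and $d\in K^n$, a position $\rho^w_d$ as in (1) following $\tau$ whose last move $a^w_d$ satisfies $w\le a^w_d$. Put $W_0=\{a_\emptyset\}$ and $\rho^{a_\emptyset}_\emptyset=\langle a_\emptyset\rangle$.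

Let $w\in W_n$. For $d\in K^n$, $e\in K$ and $b\le w$ the pair $(b,e)$ is a move available to II at $\rho^w_d$, because $b\le w\le a^w_d$. Let
\[
D^w_{d,e}=\{r\le w:\ r\le\tau(\rho^w_d{}^\frown(b,e))\text{ for some }b\le w\}.
\]
This set is open, and it is dense in $P{\upharpoonright}w$: for $v\le w$ the answer $\tau(\rho^w_d{}^\frown(v,e))$ is below $v$ and belongs to $D^w_{d,e}$. There are at most $\kappa$ pairs $(d,e)$, so by Lemma~\ref{lem:local} the intersection of the sets $D^w_{d,e}$ is dense in $P{\upharpoonright}w$; let $W^w$ be a maximal antichain of $P{\upharpoonright}w$ contained in it. Then $W_{n+1}=\bigcup_{w\in W_n}W^w$ is a maximal antichain of $P{\upharpoonright}a_\emptyset$ by Lemma~\ref{lem:anti}(c). Each $w'\in W_{n+1}$ lies in $W^w$ for exactly one $w\in W_n$, the member of $W_n$ above it. For each $(d,e)$ choose $b$ witnessing $w'\in D^w_{d,e}$, and let $\rho^{w'}_{d^\frown e}$ be $\rho^w_d$ followed by $(b,e)$ and the answer of $\tau$. Then $w'\le a^{w'}_{d^\frown e}$.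

The sets $W_n{\downarrow}$ are open dense in $P{\upharpoonright}a_\emptyset$, so by Lemma~\ref{lem:local} some $q$ lies in all of them. Let $w_n$ be the member of $W_n$ above $q$. If $w_{n+1}\in W^w$ with $w\in W_n$, then $q\le w_{n+1}\le w$, so $w=w_n$. Therefore the positions $\rho_d=\rho^{w_n}_d$ ($d\in K^n$) satisfy (2), and $q\le w_n\le a_d$.
\end{proof}

With a single auxiliary move the lemma says that I cannot win the original game.

\begin{corollary}\label{cor:I}
If $P$ is an $\omega$-distributive quasi-order, then I has no winning strategy in $G(P)$.
\end{corollary}

\begin{proof}
Take $K=\{0\}$, so that $G_K(P)$ has the moves of $G(P)$. The positions $\rho_d$ form a chain whose union is a run following $\tau$ with lower bound $q$.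
\end{proof}

\begin{proposition}\label{prop:II}
Let $\kappa$ be an infinite cardinal and $P\subseteq\omega^\omega$ a $\kappa$-distributive quasi-order whose relation $\le$ is $\kappa$-Suslin. Then II has a winning strategy in $G(P)$.
\end{proposition}

\begin{proof}
Since $G^*$ is determined, by Lemma~\ref{lem:hide} it suffices to show that no strategy $\tau$ for I in $G^*$ is winning. As $|K|=\kappa$, Lemma~\ref{lem:runs} gives $q$ and $\rho_d$. For each $a\in P$ with $q\le a$ fix a witness $y_a\in\kappa^\omega$ for $q\le a$. We define $d^*\in K^\omega$ by recursion. Given $d^*{\upharpoonright}n$, let $a_i=a_{d^*\upharpoonright i}$ for $i\le n$; by (1) and (2) these are the moves of I in $\rho_{d^*\upharpoonright n}$, and by (3) they are above $q$. Put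
\[
d^*_n=\langle q(n),\ y_{a_0}{\upharpoonright}(n+1),\dots,y_{a_n}{\upharpoonright}(n+1)\rangle\in K .
\]
The union of the positions $\rho_{d^*\upharpoonright n}$ is a run following $\tau$ with moves $a_i$ of I and auxiliary moves $d^*_n$. Rule $(R_n)$ holds: $y_{a_i}{\upharpoonright}(n+1)$ extends $y_{a_i}{\upharpoonright}n$, and $(q{\upharpoonright}(n+1),a_i{\upharpoonright}(n+1),y_{a_i}{\upharpoonright}(n+1))\in S$ by the choice of $y_{a_i}$. So II wins this run.
\end{proof}

Separativity was not used in this section. The two hypotheses of Proposition~\ref{prop:II} meet at one point: the complexity of $\le$ fixes the number of auxiliary moves, and the distributivity must match that number.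

\section{From a winning strategy to a dense $\sigma$-closed set}\label{sec:tree}

The following theorem is essentially due to Foreman and Vojt\'a\v s; we give a full proof.

\begin{theorem}\label{thm:tree}
Let $P$ be a separative quasi-order with $|P|\le\mathfrak c$. If II has a winning strategy in $G(P)$, then $P$ has a dense $\sigma$-closed subset.
\end{theorem}

Fix a winning strategy $\varphi$ for II; we write $\varphi(\pi^\frown x)$ for its answer when I plays $x$ at the position $\pi$. By Lemma~\ref{lem:easy}, $P$ is $\omega$-distributive.

A strategy consults the history of the play, while an arbitrary decreasing sequence in a dense set has no history. In a tree, however, each node determines its predecessors. So we look for a dense set $T$ that is a tree, with levels $T_\alpha$ that are finer and finer maximal antichains, and we attach positions following $\varphi$ to its nodes so that the positions along a branch of countable cofinality add up to a run. Three things must be arranged. The height: limit levels are maximal antichains only as long as distributivity lasts, so we first pass to conditions below which distributivity fails everywhere at the same cardinal $\lambda$. Density: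 there may be $\mathfrak c$ conditions to get below but only $\lambda$ levels. Closure: the positions must serve all limit levels of cofinality $\omega$.

\subsection*{The height}

Call $p$ an \emph{atom} if any two elements of $P{\upharpoonright}p$ are compatible. By separativity an atom $p$ satisfies $p\le r$ for all $r\le p$. Call $p$ \emph{atomless} if no atom is below $p$; then every $q\le p$ is atomless and has two incompatible elements below it.

Let $p$ be atomless. The sets $\{q\le p:q\le r\text{ or }q\perp r\}$ for $r\in P$ are open dense in $P{\upharpoonright}p$. An element $q$ of all of them would satisfy $q\le r$ for every $r\le q$, and would be an atom. So $P{\upharpoonright}p$ is not $|P|$-distributive, and we may let $\delta(p)$ be the least cardinal $\delta$ such that $P{\upharpoonright}p$ is not $\delta$-distributive. By Lemma~\ref{lem:local}, $\delta(p)\ge\omega_1$, and $q\le p$ implies $\delta(q)\ge\delta(p)$. Call $p$ \emph{good} if it is atomless and some $\delta(p)$ open dense subsets of $P{\upharpoonright}p$ have \emph{empty} intersection.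

\begin{lemma}\label{lem:good}
The atoms and the good conditions together are dense in $P$. To prove Theorem~\ref{thm:tree} it suffices to find, for each good $p$, a $\sigma$-closed dense subset of $P{\upharpoonright}p$.
\end{lemma}

\begin{proof}
Let $p$ have no atom below it. Let $D_i$ ($i<\delta(p)$) be open dense in $P{\upharpoonright}p$ with non-dense intersection, and take $q\le p$ such that no $r\le q$ lies in $\bigcap_iD_i$. The sets $D_i\cap P{\upharpoonright}q$ are open dense in $P{\upharpoonright}q$ with empty intersection. Hence $\delta(q)\le\delta(p)$, so $\delta(q)=\delta(p)$ and $q$ is good.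

Let $M$ be a maximal antichain of $P$ consisting of atoms and good conditions. For good $p\in M$ let $T^p$ be $\sigma$-closed and dense in $P{\upharpoonright}p$; for an atom $p\in M$ the set $T^p=\{p\}$ has these properties. The union of the $T^p$ is dense, since every $v$ has a common lower bound with some $p\in M$. Elements of different $T^p$ are incompatible, so a decreasing sequence in the union lies in one $T^p$ and has a lower bound there.
\end{proof}

For the rest of the section fix a good $p$ and let $\lambda=\delta(p)$. By Lemma~\ref{lem:local},
\begin{equation}\label{eq:star}
\text{for $u\le p$, fewer than $\lambda$ open dense subsets of $P{\upharpoonright}u$ have dense intersection.}\tag{$*$}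
\end{equation}
Let $D_\alpha$ ($\alpha<\lambda$) be open dense in $P{\upharpoonright}p$ with empty intersection. Replacing $D_\alpha$ by $\bigcap_{\beta\le\alpha}D_\beta$, which is open dense by \eqref{eq:star}, we may assume that the $D_\alpha$ decrease. Then $\lambda$ is regular: otherwise $\bigcap_\alpha D_\alpha$ would be the intersection of fewer than $\lambda$ of the $D_\alpha$, which is nonempty by \eqref{eq:star}. So $\lambda$ is a regular uncountable cardinal.

Say that an antichain $A$ \emph{refines} an antichain $A'$ if $A\subseteq A'{\downarrow}$. By recursion choose maximal antichains $A_\alpha\subseteq D_\alpha$ of $P{\upharpoonright}p$ ($\alpha<\lambda$) such that $A_\alpha$ refines $A_\beta$ for $\beta<\alpha$; this is possible because $D_\alpha\cap\bigcap_{\beta<\alpha}A_\beta{\downarrow}$ is dense by \eqref{eq:star}.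

\subsection*{Density}

If a maximal antichain is contained in $\{r:r\le e\text{ or }r\perp e\}$, it has a member below $e$. We cannot intersect these sets for all $e$. But if many conditions $q$ are assigned pairwise different elements $a(q)$ of one antichain $A_\alpha$, then a single dense set can serve each $q$ inside its own territory $a(q)$. To assign up to $\mathfrak c$ conditions injectively, each needs $\mathfrak c$ candidates, and here the strategy is used for the first time.

\begin{lemma}\label{lem:split}
Every $q\le p$ is compatible with $\mathfrak c$ elements of some $A_\alpha$.
\end{lemma}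

\begin{proof}
First, every $q\le p$ is compatible with two elements of some $A_\alpha$. Otherwise, for each $\alpha$ exactly one $a_\alpha\in A_\alpha$ is compatible with $q$. Each $r\le q$ is compatible with some element of $A_\alpha$, which is then compatible with $q$ and so equals $a_\alpha$. By separativity $q\le a_\alpha\in D_\alpha$, so $q\in\bigcap_\alpha D_\alpha=\emptyset$, which is absurd.

Now fix $q\le p$. For $s\in2^{<\omega}$ we define $q_s,q'_s\le q$, an ordinal $\alpha_s<\lambda$ and distinct $a^0_s,a^1_s\in A_{\alpha_s}$. Let $q_\emptyset=q$. Let $q'_s$ be the last answer of $\varphi$ in the position in which the moves of I are $q_{s\upharpoonright0},q_{s\upharpoonright1},\dots,q_s$. By the first paragraph $q'_s$ is compatible with distinct elements $a^0_s,a^1_s$ of some $A_{\alpha_s}$; let $q_{s^\frown i}$ be a common lower bound of $q'_s$ and $a^i_s$. For $x\in2^\omega$ the run with moves $q_{x\upharpoonright n},q'_{x\upharpoonright n}$ follows $\varphi$ and so has a lower bound $r_x\le q$.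

Since $\lambda$ is regular and uncountable, some $\alpha<\lambda$ exceeds all $\alpha_s$. Pick $a_x\in A_\alpha$ compatible with $r_x$, hence with $q$. Let $s=x{\upharpoonright}n$ and $i=x(n)$. The element of $A_{\alpha_s}$ above $a_x$ is $a^i_s$, because a common lower bound of $a_x$ and $r_x$ lies below it and also below $q_{s^\frown i}\le a^i_s$. If $x\ne x'$ and $s$ is their longest common initial segment, then $a_x$ and $a_{x'}$ lie below different elements of $A_{\alpha_s}$, so $a_x\ne a_{x'}$.
\end{proof}

\begin{lemma}\label{lem:E}
There are open dense sets $E_\alpha\subseteq P{\upharpoonright}p$ ($\alpha<\lambda$) such that for every $q\le p$ there are $\alpha<\lambda$ and $e\le q$ with $E_\alpha\subseteq\{r:r\le e\text{ or }r\perp e\}$.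
\end{lemma}

\begin{proof}
For $q\le p$ fix $\alpha(q)$ as in Lemma~\ref{lem:split}, and let $Q_\alpha=\{q\le p:\alpha(q)=\alpha\}$. Since $|Q_\alpha|\le\mathfrak c$, we can well-order $Q_\alpha$ so that each element has fewer than $\mathfrak c$ predecessors and choose recursively $a(q)\in A_\alpha$ compatible with $q$ and different from all earlier choices. Thus $q\mapsto a(q)$ is injective on $Q_\alpha$. Let $e(q)$ be a common lower bound of $q$ and $a(q)$. Let $E_\alpha$ consist of those $r\in A_\alpha{\downarrow}$ with the following property: if the element of $A_\alpha$ above $r$ is $a(q)$ with $q\in Q_\alpha$, then $r\le e(q)$ or $r\perp e(q)$. By injectivity there is at most one such $q$.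

The set $E_\alpha$ is open, since passing to $r'\le r$ preserves the element of $A_\alpha$ above and each of the two alternatives. For density let $v\le p$ and take $v'\le v$ below some $a\in A_\alpha$. If $a=a(q)$ with $q\in Q_\alpha$ and $v'$ is compatible with $e(q)$, then a common lower bound of $v'$ and $e(q)$ is in $E_\alpha$. In all other cases $v'\in E_\alpha$.

Given $q\le p$, let $\alpha=\alpha(q)$ and $e=e(q)$, and let $r\in E_\alpha$ lie below $a\in A_\alpha$. If $a=a(q)$, then $r\le e$ or $r\perp e$ by definition. If $a\ne a(q)$, then $r\perp e$ because $r\le a$, $e\le a(q)$ and $a\perp a(q)$.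
\end{proof}

\subsection*{The tree}

For the levels below $\omega$ one position per node would do: a node of level $n+1$ carries a position of $n+1$ rounds extending that of its predecessor. At level $\omega$ this run is over, while a branch of length $\omega\cdot2$ or $\omega^2$ needs a run whose moves are cofinal in it. A node does not know which limit level it will have to serve, so a node of level $\beta+1$ carries one position for every finite increasing sequence of levels ending in $\beta$. There are fewer than $\lambda$ such sequences, so \eqref{eq:star} handles them together, just as $\kappa$-distributivity handled $K^n$ in Lemma~\ref{lem:runs}.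

By recursion on $\alpha<\lambda$ we build sets $T_\alpha$ and positions $\pi^s_t$ with the properties below. If $t$ lies below an element of $T_\beta$, we denote this unique element by $t^{(\beta)}$; when the antichains refine one another, $(t^{(\gamma)})^{(\beta)}=t^{(\beta)}$ for $\beta\le\gamma$ by uniqueness. For limit $\alpha$, an \emph{$\alpha$-branch} is a decreasing sequence $b\in\prod_{\beta<\alpha}T_\beta$.
\begin{enumerate}
\item[(T1)] $T_\alpha$ is a maximal antichain of $P{\upharpoonright}p$ that refines $T_\beta$ for $\beta<\alpha$, and $T_0=\{p\}$.
\item[(T2)] $T_{\beta+1}\subseteq E_\beta$, and $t^{(\beta)}\not\le t$ for $t\in T_{\beta+1}$.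
\item[(T3)] If $\alpha$ is a limit ordinal and an $\alpha$-branch has a lower bound in $P$, then it has one in $T_\alpha$.
\item[(T4)] For $t\in T_{\beta+1}$ and $s=\langle\beta_0<\dots<\beta_n\rangle$ with $\beta_n=\beta$, $\pi^s_t=\langle x_0,y_0,\dots,x_n,y_n\rangle$ is a position of $G(P)$ following $\varphi$ with $t\le y_n$ and $x_n\le t^{(\beta)}$; if $n>0$, it extends $\pi^{s\upharpoonright n}_{u'}$, where $u'=t^{(\beta_{n-1}+1)}$.
\end{enumerate}

\emph{Successor step $\beta+1$.} Let $u\in T_\beta$. For $s=\langle\beta_0<\dots<\beta_n\rangle$ with $\beta_n=\beta$ let $\pi_{u,s}$ be the empty position if $n=0$, and $\pi_{u,s}=\pi^{s\upharpoonright n}_{u'}$ with $u'=u^{(\beta_{n-1}+1)}$ if $n>0$; this makes sense as $\beta_{n-1}+1\le\beta$. Every $x\le u$ is a move available to I at $\pi_{u,s}$, since for $n>0$ we have $u\le u'\le y_{n-1}$ by (T4). The set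
\[
D_{u,s}=\{r\le u:\ r\le\varphi(\pi_{u,s}{}^\frown x)\text{ for some }x\le u\}
\]
is open, and dense in $P{\upharpoonright}u$ because $\varphi(\pi_{u,s}{}^\frown v)\le v$ for $v\le u$. The set $N_u=\{r\le u:u\not\le r\}$ is open by transitivity. It is dense in $P{\upharpoonright}u$: given $v\le u$ take incompatible $v_1,v_2\le v$; if $u\le v_1$, then $v_2\le u\le v_1$ would be a common lower bound of $v_1$ and $v_2$, so $v_1\in N_u$. There are at most $|\beta|+\omega<\lambda$ sequences $s$, so by \eqref{eq:star} the intersection of all $D_{u,s}$ with $N_u$ and $E_\beta\cap P{\upharpoonright}u$ is dense in $P{\upharpoonright}u$. Let $T^u$ be a maximal antichain of $P{\upharpoonright}u$ contained in it, and let $T_{\beta+1}=\bigcup_{u\in T_\beta}T^u$. Then (T1) holds by Lemma~\ref{lem:anti}(c), and (T2) holds because $t^{(\beta)}=u$ for $t\in T^u$. For $t\in T^u$ and each $s$ choose $x$ witnessing $t\in D_{u,s}$ and let $\pi^s_t=\pi_{u,s}{}^\frown\langle x,\varphi(\pi_{u,s}{}^\frown x)\rangle$. This gives (T4), as $t^{(\beta_{n-1}+1)}=u^{(\beta_{n-1}+1)}$.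

\emph{Limit step $\alpha$.} For each $\alpha$-branch $b$ let $O_b$ be the set of its lower bounds, possibly empty, and let $T^b$ be maximal among the antichains contained in $O_b$. Let $T_\alpha=\bigcup_bT^b$. Then (T3) holds and $T_\alpha$ refines the earlier levels. It is an antichain, because distinct branches pass through distinct, hence incompatible, elements of some $T_\beta$. It is maximal: given $q\le p$, by \eqref{eq:star} some $q'\le q$ lies in $T_\beta{\downarrow}$ for all $\beta<\alpha$; the sequence $b(\beta)=q'^{(\beta)}$ is decreasing, since $b(\gamma)^{(\beta)}=b(\beta)$ for $\beta\le\gamma$; so $q'\in O_b$, and $q'$ is compatible with a member of $T^b$.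

\begin{proof}[Proof of Theorem~\ref{thm:tree}]
By Lemma~\ref{lem:good} it suffices to show that $T=\bigcup_{\alpha<\lambda}T_\alpha$ is dense in $P{\upharpoonright}p$ and $\sigma$-closed.

\emph{Density.} Given $q\le p$, take $\alpha$ and $e\le q$ from Lemma~\ref{lem:E}. Some $t\in T_{\alpha+1}$ is compatible with $e$. As $t\in E_\alpha$, we get $t\le e\le q$.

\emph{The order of $P$ on $T$ is the tree order.} Let $t'\in T_\beta$, $t\in T_\gamma$ and $t'\le t$. We claim $\beta\ge\gamma$. Suppose $\beta<\gamma$ and let $t_1=t^{(\beta)}$, $t_2=t^{(\beta+1)}$. Then $t_2^{(\beta)}=t_1$, so $t_1\not\le t_2$ by (T2). But $t'\le t\le t_1$ with $t',t_1\in T_\beta$ gives $t'=t_1$, and then $t_1=t'\le t\le t_2$, a contradiction. Hence $\beta\ge\gamma$ and $t=t'^{(\gamma)}$.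

\emph{Closure.} Let $t_0\ge t_1\ge\cdots$ with $t_n\in T_{\gamma_n}$. Then $\gamma_0\le\gamma_1\le\cdots$. If the $\gamma_n$ are eventually constant, then the $t_n$ are eventually comparable members of one antichain, hence eventually constant, and the eventual value is a lower bound in $T$. Otherwise $\alpha=\sup_n\gamma_n$ is a limit ordinal of cofinality $\omega$ above all $\gamma_n$, and $\alpha<\lambda$. For $\beta<\alpha$ let $b(\beta)=t_n^{(\beta)}$ for any $n$ with $\gamma_n\ge\beta$. This does not depend on $n$, since $t_m\le t_n\le t_n^{(\beta)}$ for $m\ge n$. So $b$ is an $\alpha$-branch with $b(\gamma_n)=t_n$. Let $\beta_0<\beta_1<\cdots$ be cofinal in $\alpha$ and let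
\[
\pi_n=\pi^{\langle\beta_0,\dots,\beta_n\rangle}_{b(\beta_n+1)} .
\]
By (T4), $\pi_n$ extends $\pi_{n-1}$, because $b(\beta_n+1)^{(\beta_{n-1}+1)}=b(\beta_{n-1}+1)$. The union of the $\pi_n$ is a run $\langle x_n,y_n:n\in\omega\rangle$ following $\varphi$, so it has a lower bound $q$. By (T4) again, $q\le x_n\le b(\beta_n+1)^{(\beta_n)}=b(\beta_n)$ for all $n$, so $q$ is a lower bound of $b$. By (T3), $b$ has a lower bound $t\in T_\alpha$, and $t\le b(\gamma_n)=t_n$ for all $n$.
\end{proof}

\section{Proofs of Theorems \ref{thm:borel}, \ref{thm:analytic} and \ref{thm:suslin}}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:analytic}]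
As $P\subseteq\omega^\omega$, we have $|P|\le\mathfrak c$. Lemma~\ref{lem:new} with $\kappa=\omega$ gives (i)$\Leftrightarrow$(ii). Analytic relations are $\omega$-Suslin, so Proposition~\ref{prop:II} gives (ii)$\Rightarrow$(iv). Theorem~\ref{thm:tree} is (iv)$\Rightarrow$(v), and Lemma~\ref{lem:easy} is (v)$\Rightarrow$(iv)$\Rightarrow$(iii)$\Rightarrow$(ii).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:borel}]
The quasi-order $P_{\mathcal I}\subseteq2^\omega\subseteq\omega^\omega$ is separative, and its relation
\begin{equation}\label{eq:order}
\{(C,A):\ C\notin\mathcal I,\ A\notin\mathcal I,\ C\setminus A\in\mathcal I\}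
\end{equation}
is the intersection of three continuous preimages of $\mathcal I$ or its complement. So it is Borel, hence analytic, and Theorem~\ref{thm:analytic} applies to $P_{\mathcal I}$. By Lemma~\ref{lem:PI}, conditions (i), (ii) and (v) mean the same for $P_{\mathcal I}$ and for $\mathcal P(\omega)/\mathcal I$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:suslin}]
The first statement is Proposition~\ref{prop:II} followed by Theorem~\ref{thm:tree}. If $\mathcal I$ is $\boldsymbol\Delta^1_2$, then $\mathcal I$ and its complement are $\boldsymbol\Sigma^1_2$, so \eqref{eq:order} is $\boldsymbol\Sigma^1_2$ and hence $\omega_1$-Suslin. If $\mathcal P(\omega)/\mathcal I$ adds no new subset of $\omega_1$, then $P_{\mathcal I}$ is $\omega_1$-distributive by Lemmas~\ref{lem:PI} and~\ref{lem:new}(b). Apply the first statement with $\kappa=\omega_1$, and Lemma~\ref{lem:PI}.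
\end{proof}

\begin{remark}
Separativity cannot be dropped from Theorem~\ref{thm:analytic}. Order the infinite subsets of $\omega$ by true inclusion; this relation is Borel. The identity map into $P_{\mathrm{Fin}}$ is a dense embedding, since in both orders incompatibility means finite intersection, so (i) holds by Example~\ref{ex:three}(a). But the open dense sets $\{a:a\cap n=\emptyset\}$ have empty intersection, so (ii) fails.
\end{remark}

\begin{remark}
Applied to $P_{\mathcal I}$, Theorem~\ref{thm:analytic} covers exactly the Borel ideals. If the relation \eqref{eq:order} is analytic, then so are $\{A:A\le A\}=\mathcal P(\omega)\setminus\mathcal I$ and $\{B:\omega\le\omega\setminus B\}=\mathcal I$, and a set that is both analytic and coanalytic is Borel. In the unfolded game II has to certify both that $c\setminus a_i$ is in the ideal and that $c$ is not.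
\end{remark}

\section{A $\Delta^1_2$ ideal in $L$}\label{sec:L}

Assume $V=L$. We build a Suslin tree $U$, a Boolean algebra $\mathbb B$ containing it densely, and a homomorphism of $\mathcal P(\omega)$ onto $\mathbb B$; the ideal is its kernel. Every choice is made $<_L$-least, where $<_L$ is the canonical well-order of $L$, so that the result is definable.

\subsection*{Definability over $L_{\omega_1}$}

The set $HC$ of hereditarily countable sets equals $L_{\omega_1}$, and $L_{\omega_2}$ contains all subsets of $L_{\omega_1}$. By condensation, the transitive collapse of an elementary submodel of $L_{\omega_2}$ is some $L_\gamma$. A formula is $\Delta_0$ if all its quantifiers are bounded and $\Sigma_1$ if it has the form $\exists z\,\psi$ with $\psi$ in $\Delta_0$. Below, ``$\Sigma_1$'' means definable over $L_{\omega_1}$ by a $\Sigma_1$ formula without parameters, and a relation is $\Delta_1$ if it and its complement are $\Sigma_1$. We use these standard facts (see \cite[Ch.~25]{Jech}).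
\begin{enumerate}
\item[(L1)] A set of reals is $\Sigma^1_2$ if and only if it is $\Sigma_1$ over $HC$.
\item[(L2)] The maps $\xi\mapsto L_\xi$ and $x\mapsto\{y:y<_Lx\}$ are $\Sigma_1$ functions on $\omega_1$ and $L_{\omega_1}$, with values in $L_{\omega_1}$.
\item[(L3)] A function on $\omega_1$ defined by recursion from a total $\Sigma_1$ function is $\Sigma_1$.
\end{enumerate}
The $\Sigma_1$ relations are closed under bounded quantifiers, since countably many witnesses in $HC$ can be collected into an element of $HC$. Substituting a total $\Sigma_1$ function $F$ into a $\Delta_1$ relation $R$ gives a $\Delta_1$ relation, since both $R(F(x))$ and its negation have the form $\exists z\,(z=F(x)\wedge\dots)$. Finally: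
\begin{enumerate}
\item[(L4)] If $R(x,m)$ is $\Delta_1$, then ``$x$ is $<_L$-least with $R(x,m)$'' is $\Sigma_1$; it says $\exists z\,[z=\{y:y<_Lx\}\wedge R(x,m)\wedge\forall y\in z\ \neg R(y,m)]$.
\end{enumerate}

\subsection*{The tree}

To make all antichains countable we must, at a countable stage $\alpha$, anticipate the trace below $\alpha$ of every maximal antichain of the final tree, while handling only countably many candidates. Condensation says where to look: for suitable $\alpha$ the trace is constructed before $\alpha$ is seen to be countable. For $0<\alpha<\omega_1$ let $\theta_\alpha<\omega_1$ be least such that $L_{\theta_\alpha}$ contains a surjection $\omega\to\alpha$.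

We define countable sets $U_\alpha\subseteq{}^\alpha\omega$ and write $U_{<\alpha}=\bigcup_{\xi<\alpha}U_\xi$, ordered by extension (longer is stronger). Inductively, (N1) $t{\upharpoonright}\xi\in U_\xi$ for $t\in U_\alpha$ and $\xi\le\alpha$, and (N2) every $t\in U_\xi$ has an extension in $U_\alpha$ for $\xi\le\alpha$. Two nodes are compatible exactly when one extends the other. Put $U_0=\{\emptyset\}$ and $U_{\alpha+1}=\{t^\frown n:t\in U_\alpha,\ n\in\omega\}$. For limit $\alpha$ put $U_\alpha=\{b_t:t\in U_{<\alpha}\}$, where $t\mapsto b_t$ is the $<_L$-least function on $U_{<\alpha}$ such that for every $t$: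
\begin{itemize}
\item $b_t\in{}^\alpha\omega$ extends $t$, and $b_t{\upharpoonright}\xi\in U_\xi$ for all $\xi<\alpha$;
\item $b_t$ extends a member of every $A\in L_{\theta_\alpha}$ that is a maximal antichain of $U_{<\alpha}$.
\end{itemize}
Such a function exists. Since $L_{\theta_\alpha}$ is countable, the antichains in question can be listed as $A_0,A_1,\dots$ (if there are finitely many, the corresponding demands below are void from some point on). Let $\alpha_n$ be cofinal in $\alpha$ and $t_0=t$. The node $t_n$ is comparable with some $a\in A_n$; by (N2) the longer of $t_n$ and $a$ has an extension $t_{n+1}\in U_{<\alpha}$ of length at least $\alpha_n$. Then $b_t=\bigcup_nt_n$ is as required, by (N1). Both (N1) and (N2) pass to successor levels by appending one entry, and to limit levels by the first item. Let $U=U_{<\omega_1}$.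

\begin{lemma}\label{lem:U}
The map $\alpha\mapsto U_\alpha$ is $\Sigma_1$. Every antichain of $U$ is countable, and $U$ is $\omega$-distributive.
\end{lemma}

\begin{proof}
The map $\alpha\mapsto L_{\theta_\alpha}$ is $\Sigma_1$ by (L2). The two demands on $t\mapsto b_t$ are $\Delta_0$ in $\alpha$, $\langle U_\xi:\xi<\alpha\rangle$ and $L_{\theta_\alpha}$, so the limit step is $\Sigma_1$ by (L4). It is defined for every input sequence in $HC$ satisfying (N1) and (N2), which is a $\Delta_0$ condition; on other inputs let the step return $\emptyset$. Now (L3) applies.

Every antichain extends to a maximal one, so let $A$ be a maximal antichain of $U$. Let $X\prec L_{\omega_2}$ be countable with $U,A\in X$, and let $L_\gamma$ be its collapse. A nonempty $x\in X\cap L_{\omega_1}$ is the range of a function on $\omega$ that lies in $X$, so $x\subseteq X$. Hence $X\cap L_{\omega_1}$ is transitive and fixed pointwise by the collapse, and $\alpha=X\cap\omega_1$ is a countable limit ordinal, the image of $\omega_1$. We have $U\cap X=U_{<\alpha}$: a node in $X$ has its length in $X$, and for $\xi<\alpha$ the level $U_\xi$ is in $X\cap L_{\omega_1}$, hence contained in $X$. So $U$ and $A$ collapse to $U_{<\alpha}$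 and $\bar A=A\cap U_{<\alpha}$. By elementarity $\bar A$ is a maximal antichain of $U_{<\alpha}$ in $L_\gamma$, and this $\Delta_0$ statement is true in $V$. Since $\alpha$ is uncountable in $L_\gamma$, there is no surjection $\omega\to\alpha$ in $L_\gamma$, so $\gamma<\theta_\alpha$ and $\bar A\in L_{\theta_\alpha}$. By construction every node of $U_\alpha$, and by (N1) every node of length at least $\alpha$, extends a member of $\bar A$. Such a node cannot be in the antichain $A$. Thus $A=\bar A$ is countable.

Let $D_n$ be open dense and $A_n\subseteq D_n$ maximal antichains. Being countable, all $A_n$ lie in some $U_{<\alpha}$. A node of length at least $\alpha$ is comparable with a member of each $A_n$, hence extends it, and so lies in $\bigcap_nD_n$. Such nodes are dense by (N2).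
\end{proof}

\subsection*{The algebra}

We need a Boolean algebra that contains $U$ densely, has countable joins, and whose elements have codes in $HC$. A \emph{code} is a pair $(\alpha,X)$ with $\alpha<\omega_1$ and $X\subseteq U_\alpha$. For $\alpha\le\beta$ let $j_{\alpha\beta}(X)=\{t\in U_\beta:t{\upharpoonright}\alpha\in X\}$. The maps $j_{\alpha\beta}\colon\mathcal P(U_\alpha)\to\mathcal P(U_\beta)$ commute, preserve complements and arbitrary unions, and are injective by (N2). Let $\mathbb B$ be their direct limit: its elements are the classes $[\alpha,X]$ of codes, where two codes are \emph{equivalent} if their images on the larger of the two levels agree, and the operations are computed on a common level. By injectivity, $[\alpha,X]=0$ if and only if $X=\emptyset$. Let $\mathbb B^+=\mathbb B\setminus\{0\}$.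

\begin{lemma}\label{lem:B}
The algebra $\mathbb B$ has countable joins, computed as unions on a common level. The forcing $\mathbb B^+$ adds no reals and has no dense $\sigma$-closed subset.
\end{lemma}

\begin{proof}
Countably many elements can be written as $[\alpha,X_n]$ with one $\alpha<\omega_1$. An upper bound has the form $[\beta,Y]$ with $\beta\ge\alpha$ and $Y\supseteq\bigcup_nj_{\alpha\beta}(X_n)=j_{\alpha\beta}(\bigcup_nX_n)$, so $[\alpha,\bigcup_nX_n]$ is the join.

For $t\in U_\alpha$ let $i(t)=[\alpha,\{t\}]$. If $s\in U_\beta$ extends $t$, then $s\in j_{\alpha\beta}(\{t\})$, so $i(s)\le i(t)$. If $s,t$ are incomparable, no node extends both, so $i(s)\wedge i(t)=0$. If $[\alpha,X]\ne0$, then $i(t)\le[\alpha,X]$ for any $t\in X$. So $i$ is a dense embedding, and $\mathbb B^+$ adds no reals by Lemmas~\ref{lem:U} and~\ref{lem:new}(a). Every element of $\mathbb B^+$ has two incompatible elements $i(t^\frown0),i(t^\frown1)$ below it. Antichains of $\mathbb B^+$ are countable: choosing $i(t)$ below each member gives pairwise incomparable nodes $t$.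

Suppose $E\subseteq\mathbb B^+$ is dense and $\sigma$-closed. Choose $e_s\in E$ ($s\in2^{<\omega}$) with $e_{s^\frown0},e_{s^\frown1}\le e_s$ incompatible, and for $x\in2^\omega$ a lower bound $r_x$ of the $e_{x\upharpoonright n}$. The $r_x$ form an antichain of size $\mathfrak c$, a contradiction.
\end{proof}

\subsection*{The ideal}

We extend homomorphisms one generator at a time by Sikorski's criterion. For a subalgebra $\mathcal A\subseteq\mathcal P(\omega)$ and $x\subseteq\omega$, the algebra generated by $\mathcal A\cup\{x\}$ is $\mathcal A(x)=\{(a\cap x)\cup(a'\setminus x):a,a'\in\mathcal A\}$.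

\begin{lemma}[Sikorski]\label{lem:sik}
Let $g\colon\mathcal A\to\mathbb B$ be a homomorphism and $v\in\mathbb B$. If $g(a)\le v\le g(a')$ whenever $a,a'\in\mathcal A$ and $a\subseteq x\subseteq a'$, then
\[
(a\cap x)\cup(a'\setminus x)\ \mapsto\ (g(a)\wedge v)\vee(g(a')\wedge\neg v)
\]
is a homomorphism on $\mathcal A(x)$ that extends $g$ and sends $x$ to $v$.
\end{lemma}

\begin{proof}
If $(a\cap x)\cup(a'\setminus x)=(c\cap x)\cup(c'\setminus x)$, then $a'\triangle c'\subseteq x\subseteq\omega\setminus(a\triangle c)$, so $g(a'\triangle c')\le v\le\neg g(a\triangle c)$. Hence $g(a)\wedge v=g(c)\wedge v$ and $g(a')\wedge\neg v=g(c')\wedge\neg v$, and the map is well defined. On both sides the Boolean operations act coordinatewise on the pairs $(a,a')$. The pairs $(a,a)$ and $(\omega,\emptyset)$ give the last two claims.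
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:L}]
Let $x_\xi$ be the $<_L$-least subset of $\omega$ not among the $x_\zeta$ with $\zeta<\xi$, and let $c_\xi$ be the $<_L$-least code not among the $c_\zeta$ with $\zeta<\xi$. There are uncountably many subsets of $\omega$ and codes, each with countably many $<_L$-predecessors by (L2), so $\langle x_\xi:\xi<\omega_1\rangle$ and $\langle c_\xi:\xi<\omega_1\rangle$ list all of them.

We build an increasing chain of homomorphisms $h_\xi\colon\mathcal A_\xi\to\mathbb B$ ($\xi<\omega_1$) on countable subalgebras of $\mathcal P(\omega)$, taking unions at limits. Let $\mathcal A_0$ be the algebra of finite and cofinite sets, with $h_0$ sending finite sets to $0$ and cofinite sets to $1$. Step $\xi$ has two tasks: to put $x_\xi$ into the domain, and to put the element coded by $c_\xi$ into the range.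
\begin{enumerate}
\item[(1)] If $x_\xi\in\mathcal A_\xi$, let $\mathcal A'=\mathcal A_\xi$. Otherwise let $\mathcal A'=\mathcal A_\xi(x_\xi)$ and give $x_\xi$ the value $v=\bigvee\{h_\xi(a):a\in\mathcal A_\xi,\ a\subseteq x_\xi\}$, a countable join. If $x_\xi\subseteq a'\in\mathcal A_\xi$, then each $a$ in the join is contained in $a'$, so $v\le h_\xi(a')$, and Lemma~\ref{lem:sik} applies.
\item[(2)] To assign an arbitrary value we need a set on which the criterion imposes nothing. Let $y_\xi$ be the $<_L$-least $y\subseteq\omega$ such that $a\cap y$ and $a\setminus y$ are infinite for every infinite $a\in\mathcal A'$. Such $y$ exist: list the infinite members of $\mathcal A'$ as $a_0,a_1,\dots$, each infinitely often, choose $m_0<m'_0<m_1<m'_1<\cdots$ with $m_i,m'_i\in a_i$, and let $y=\{m_i:i\in\omega\}$. If $a\in\mathcal A'$ and $a\subseteq y_\xi$, then $a$ is finite and has value $0$; if $y_\xi\subseteq a'\in\mathcal A'$, then $\omega\setminus a'$ is disjoint from $y_\xi$, hence finite, and $a'$ has value $1$. So Lemma~\ref{lem:sik} extends the homomorphism to $\mathcal A_{\xi+1}=\mathcal A'(y_\xi)$, sending $y_\xi$ to the element coded by $c_\xi$.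
\end{enumerate}
Then $h=\bigcup_\xi h_\xi$ is a homomorphism defined on $\mathcal P(\omega)$ by (1) and onto $\mathbb B$ by (2). Its kernel $\mathcal I$ is an ideal that contains the finite sets and not $\omega$, and $\mathcal P(\omega)/\mathcal I\cong\mathbb B$. By Lemma~\ref{lem:B} the quotient adds no reals and has no dense $\sigma$-closed subset.

It remains to compute the complexity of $\mathcal I$. The elements of $\mathbb B$ are uncountable classes, so we replace $h_\xi$ by the function $\hat h_\xi\in HC$ that sends $a\in\mathcal A_\xi$ to the $<_L$-least code of $h_\xi(a)$. Since $\alpha\mapsto U_\alpha$ is a total $\Sigma_1$ function on $\omega_1$, the following are $\Delta_1$ relations or $\Sigma_1$ functions: being a code; equivalence of $(\alpha,X)$ and $(\beta,Y)$, which says that $t{\upharpoonright}\alpha\in X\Leftrightarrow t{\upharpoonright}\beta\in Y$ for all $t\in U_{\max(\alpha,\beta)}$; a code for the complement or the meet; a code for the join of a set $C\in HC$ of codes, namely $(\gamma,\{t\in U_\gamma:t{\upharpoonright}\alpha\in X\text{ for some }(\alpha,X)\in C\})$ with $\gamma$ the supremum of the levels; and, by (L4), the least code equivalent to a given one. By (L3)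 and (L4), $\xi\mapsto x_\xi$ and $\xi\mapsto c_\xi$ are $\Sigma_1$, and by (L4) so is the map $\mathcal A'\mapsto y_\xi$. The extension in Lemma~\ref{lem:sik} is given by an explicit formula with quantifiers bounded by $\mathcal A$. Hence the step $(\xi,\hat h_\xi)\mapsto\hat h_{\xi+1}$ is $\Sigma_1$. It is defined for every input $f\in HC$ that maps a subalgebra containing the finite sets to codes and induces a homomorphism vanishing on finite sets; this condition is $\Delta_1$, and on other inputs the step returns $\emptyset$. By (L3), $\xi\mapsto\hat h_\xi$ is $\Sigma_1$. Every $x\subseteq\omega$ is in the domain of some $\hat h_\xi$, so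
\begin{align*}
x\in\mathcal I&\iff\exists\xi\,\exists\alpha\ \ \hat h_\xi(x)=(\alpha,\emptyset),\\
x\notin\mathcal I&\iff\exists\xi\,\exists\alpha\,\exists X\ \bigl(X\ne\emptyset\text{ and }\hat h_\xi(x)=(\alpha,X)\bigr).
\end{align*}
Both sets are $\Sigma_1$, so $\mathcal I$ is $\Delta^1_2$ by (L1).

If ZFC is consistent, so is ZFC with $V=L$, and there $\mathcal I$ is a $\Delta^1_2$, hence $\boldsymbol\Delta^1_2$, ideal for which (i) holds and (v) fails; its quotient is $\omega$-distributive by Lemmas~\ref{lem:PI} and~\ref{lem:new}(b). This gives the last sentence of the theorem.
\end{proof}

\begin{remark}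
For this ideal $G(P_{\mathcal I})$ is not determined: I has no winning strategy by Corollary~\ref{cor:I}, and II has none by Theorem~\ref{thm:tree}. The unfolded game $G^*$ for $\kappa=\omega_1$ is still determined, so by Lemma~\ref{lem:hide} it is won by I. Lemma~\ref{lem:runs} does not apply, because the $\omega_1$ open dense sets $\{i(t):t\in U_\alpha\}{\downarrow}$ have empty intersection in $\mathbb B^+$: a lower bound would lie above some $i(s)$, while $i(s)\not\le i(t)$ for every $t$ longer than $s$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{FP}
\emph{Forcing properties of Boolean algebras of type $\mathcal P(\omega)/\mathcal I$},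
\texttt{https://www.matmor.unam.mx/\textasciitilde{}oguzman/ForcingPropertiesQuotients.pdf}

\bibitem{Jech}
Jech, \emph{Set Theory}, Ch.~25.

\end{thebibliography}
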